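\title{The Hodge line bundle minus the boundary need not be ample}

\begin{abstract}
Let $Y=\bar Y\setminus Z$ be the complement of a normal crossing divisor $Z=\bigcup Z_i$ in a smooth projective variety, and let $L_e$ be the canonically extended Hodge line bundle of a polarized variation of Hodge structure on $Y$ with unipotent local monodromies. It has been conjectured that $mL_e-\sum k_iZ_i$ is ample for suitable positive integers $k_i$ and all large $m$, provided that the period map is an immersion and that the monodromy logarithms are linearly independent along every stratum of $Z$. We show that this is false in every dimension $n\ge 3$: we construct examples of weight one that contain a smooth rational curve on which $L_e$ and all $Z_i$ have degree zero. The curve comes from the small resolution of a threefold ordinary double point. We also prove that the conjecture holds in dimension at most two, and we give a numerical criterion that decides its conclusion in every dimension.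
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

We work over $\mathbb C$. Let $\bar Y$ be a connected smooth projective variety, $Z\subset\bar Y$ a normal crossing divisor with irreducible components $Z_i$, and $j:Y=\bar Y\setminus Z\hookrightarrow\bar Y$ the complement. For an index set $I$ put $Z_I=\bigcap_{i\in I}Z_i$. Divisors and line bundles are written additively when they enter intersection numbers.

A \emph{polarized variation of Hodge structure} of weight $w$ on $Y$ consists of a $\mathbb Q$-local system $\mathbb V$ of finite rank, a flat $(-1)^w$-symmetric bilinear form $Q$ on $\mathbb V$, and a decreasing filtration $\mathcal F^\bullet$ of $\mathcal V=\mathbb V\otimes\mathcal O_Y$ by holomorphic subbundles, subject to two conditions. First, each fiber is a polarized Hodge structure: it is the direct sum of the spaces $V^{p,q}=F^p\cap\overline{F^q}$ with $p+q=w$, one has $Q(F^p,F^{w-p+1})=0$, and the Hermitian form $h$ that equals $i^{p-q}Q(u,\bar v)$ on $V^{p,q}$ and makes the $V^{p,q}$ orthogonal is positive definite. This $h$ is the \emph{Hodge metric}. Second, the flat connection $\nabla$ with $\ker\nabla=\mathbb V\otimes\mathbb C$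 satisfies Griffiths transversality $\nabla\mathcal F^p\subset\mathcal F^{p-1}\otimes\Omega^1_Y$. Put $E^p=\mathcal F^p/\mathcal F^{p+1}$. For a tangent vector field $\xi$, the operator $\nabla_\xi$ induces an $\mathcal O_Y$-linear map $\theta_p(\xi):E^p\to E^{p-1}$, and these maps form the bundle map
\[
\theta:TY\longrightarrow\bigoplus_p\operatorname{Hom}(E^p,E^{p-1}).
\]
It is the differential of the period map: $\theta(\xi)$ measures how fast the Hodge filtration moves, relative to flat frames, in the direction $\xi$. We call the variation \emph{immersive} if $\theta$ is injective on the tangent space at every point of $Y$.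

We assume throughout that the local monodromies of $\mathbb V$ around the $Z_i$ are unipotent. A point $y\in Z_I$ has a small polydisc neighborhood $U$ with $U\cap Y\cong(\Delta^*)^{|I|}\times\Delta^{\dim Y-|I|}$. On a fixed fiber $V$ of $\mathbb V$ over a point of $U\cap Y$ the monodromy transformations $T_i$, $i\in I$, commute, and $N_i=\log T_i\in\operatorname{End}(V)$ are commuting nilpotent endomorphisms.

The \emph{canonical (Deligne) extension} $\mathcal V_e$ is the unique vector bundle on $\bar Y$ extending $\mathcal V$ on which $\nabla$ has logarithmic poles along $Z$ with nilpotent residues. By the nilpotent orbit theorem the sheaves $\mathcal F^p_e=\mathcal V_e\cap j_*\mathcal F^p$ are subbundles of $\mathcal V_e$. The \emph{Hodge line bundle} and its canonical extension are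
\[
L=\bigotimes_p\det\mathcal F^p,\qquad L_e=\bigotimes_p\det\mathcal F^p_e ,
\]
where $p$ runs over a finite range outside which $\mathcal F^p$ is $0$ or $\mathcal V$. (The range does not affect intersection numbers; see Section~\ref{sec:ext}.) The property that concerns us is
\begin{equation}\tag{A}\label{eq:A}
\begin{gathered}
\text{there exist an integer $m_0$ and positive integers $k_i$ such that}\\
\text{$mL_e-\textstyle\sum k_iZ_i$ is ample for all integers $m\ge m_0$.}
\end{gathered}
\end{equation}

\medskip
\noindent\textbf{Conjecture} (\cite{Pos})\textbf{.}
\emph{Assume that the variation is immersive and that, for every $I$ with $Z_I\ne\emptyset$ and every point of $Z_I$, the endomorphisms $N_i$, $i\in I$, are linearly independent. Then \eqref{eq:A} holds.}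

\subsection{Why one expects ampleness}

The Chern form of $L$ in the Hodge metric is $\frac1{2\pi}\sum_p|\theta_p|^2$, so an immersive variation makes $L$ a positive line bundle on $Y$. If $Z=\emptyset$, then $L$ is ample by the Kodaira embedding theorem. In general the metric degenerates along $Z$, but only logarithmically, and one still finds that $L_e$ is nef, has positive top self-intersection, and has positive degree on every curve not contained in $Z$ (Proposition~\ref{prop:pos}). So every curve on which $L_e$ fails to be positive lies in the boundary.

There is a familiar picture with these features. If $\mu:\bar Y\to X$ is the blow-up of a smooth subvariety with exceptional divisor $E$, and $H$ is ample on $X$, then $\mu^*H$ has degree zero on the curves contracted by $\mu$, all of which lie in $E$, and $m\mu^*H-E$ is ample for large $m$. The conjecture predicts that $L_e$ and $Z$ behave like $\mu^*H$ and $E$: subtracting a little of the boundary should repair the positivity that is lost there. The hypothesis on the $N_i$ complements immersivity at the boundary, since the $N_i$ govern the variation in the directions $z_i\,\partial/\partial z_i$ in which one approaches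 $Z_I$ (Section~\ref{sec:ext}).

For a curve $G$ with $L_e\cdot G=0$, property \eqref{eq:A} demands $\sum k_iZ_i\cdot G<0$. On a curve $\bar Y$ there is no such $G$. On a surface, $G$ is one of the $Z_i$, and the Hodge index theorem supplies the negativity. On a threefold, however, $G$ is a curve inside a surface $Z_i$, and $Z_i\cdot G$ sees only one of the two normal directions of $G$. A birational morphism of threefolds can contract a curve without contracting any divisor, and then nothing forces $Z_i\cdot G<0$. This is what breaks the conjecture.

\subsection{Results}

\begin{theorem}\label{thm:counter}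
For every $n\ge3$ there are a connected smooth projective variety $\bar Y$ of dimension $n$, a smooth divisor $Z=\bigsqcup Z_i$, a polarized variation of Hodge structure of weight $1$ on $Y=\bar Y\setminus Z$, with underlying $\mathbb Z$-local system and unipotent local monodromies, that satisfies all hypotheses of the conjecture, and a smooth rational curve $\Gamma\subset Z$ with
\[
L_e\cdot\Gamma=0,\qquad Z_i\cdot\Gamma=0\quad\text{for all }i .
\]
Hence $(mL_e-\sum k_iZ_i)\cdot\Gamma=0$ for all real $m,k_i$, and no class $mL_e-\sum k_iZ_i$ is ample.
\end{theorem}

\begin{theorem}\label{thm:surf}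
Assume that the local monodromies are unipotent and that the variation is immersive. If $\dim Y\le2$, then \eqref{eq:A} holds.
\end{theorem}

Independence of the $N_i$ is not needed in Theorem~\ref{thm:surf}. The two theorems show that the conjecture is true for $\dim Y\le 2$ and false in every dimension $\ge3$. In arbitrary dimension, \eqref{eq:A} is decided by the closed cone of curves $\overline{NE}(\bar Y)$, the closure of the convex cone spanned by the classes of irreducible curves in the finite-dimensional space $N_1(\bar Y)_{\mathbb R}$ of real $1$-cycles modulo numerical equivalence.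

\begin{theorem}\label{thm:crit}
Assume that the local monodromies are unipotent and that the variation is immersive. Then \eqref{eq:A} holds if and only if there is no nonzero $x\in\overline{NE}(\bar Y)$ with $L_e\cdot x=0$ and $Z_i\cdot x\ge0$ for all $i$.
\end{theorem}

In the examples of Theorem~\ref{thm:counter} the class $x=[\Gamma]$ is such an obstruction.

Theorem~\ref{thm:counter} is proved in Sections~\ref{sec:node}--\ref{sec:counter}: first the geometry of the curve, then the variations that are pulled back to it, then their combination. Theorems~\ref{thm:surf} and~\ref{thm:crit} are proved in Sections~\ref{sec:surf} and~\ref{sec:crit}; they rest on the positivity properties of $L_e$ established in Section~\ref{sec:pos}.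

\section{Canonical extensions}\label{sec:ext}

Let $U\subset\bar Y$ be a small polydisc with coordinates $z_1,\dots,z_n$ in which $Z=\{z_1\cdots z_k=0\}$, and let $N_1,\dots,N_k$ be the monodromy logarithms, with $T_i$ acting by analytic continuation of flat sections along the positive loop around $z_i=0$. For a multivalued flat section $v$ on $U\setminus Z$, the section
\[
\tilde v=\exp\Bigl(-\sum_{i=1}^k\frac{\log z_i}{2\pi i}N_i\Bigr)v
\]
is single valued, and
\begin{equation}\label{eq:frame}
\nabla\tilde v=-\frac1{2\pi i}\sum_{i=1}^k\widetilde{N_iv}\otimes\frac{dz_i}{z_i}.
\end{equation}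
As $v$ runs over a basis of $V$, the $\tilde v$ form a frame of $\mathcal V_e$ on $U$, and the residue of $\nabla$ along $z_i=0$ is $-N_i/2\pi i$. We use the following consequences.

\emph{Linear algebra.} Direct sums, duals and exterior powers of logarithmic connections with nilpotent residues have nilpotent residues, so the canonical extension commutes with these operations. Since the $T_i$ preserve $Q$, so does the exponential above, and $Q(\tilde v,\tilde v')=Q(v,v')$. Thus $Q$ extends to a nondegenerate form on $\mathcal V_e$, and $(\det\mathcal V_e)^{\otimes2}$ is trivial. This is why the range of $p$ in the definition of $L_e$ does not matter numerically. For the variations of weight $1$ constructed below, $\mathcal F^0=\mathcal V$ and $\mathcal F^2=0$; we take $p\in\{0,1\}$, and $Q$ identifies $\mathcal V_e/\mathcal F^1_e$ with the dual of $\mathcal F^1_e$.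

\emph{Uniqueness of the extended filtration.} If $\mathcal F'\subset\mathcal V_e$ is a subbundle with $\mathcal F'|_Y=\mathcal F^p$, then $\mathcal F'=\mathcal F^p_e$. Indeed, a local section of $\mathcal V_e$ lies in $\mathcal F'$ if and only if its image in the vector bundle $\mathcal V_e/\mathcal F'$ vanishes, and this can be tested on the dense open set $Y$.

\emph{The logarithmic differential.} By the same density argument $\nabla\mathcal F^p_e\subset\mathcal F^{p-1}_e\otimes\Omega^1_{\bar Y}(\log Z)$. With $E^p_e=\mathcal F^p_e/\mathcal F^{p+1}_e$, the map $\theta$ therefore extends to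
\[
\theta_e:T_{\bar Y}(-\log Z)\longrightarrow\bigoplus_p\operatorname{Hom}(E^p_e,E^{p-1}_e),
\]
where $T_{\bar Y}(-\log Z)$ has the local frame $z_1\partial_1,\dots,z_k\partial_k,\partial_{k+1},\dots,\partial_n$. By \eqref{eq:frame}, $\theta_e(z_i\partial_i)$ at the origin of $U$ is the map induced on the graded pieces by $-N_i/2\pi i$.

All our examples are direct sums of pullbacks, and their canonical extensions are computed by the next lemma.

\begin{lemma}\label{lem:pull}
Let $\mu:\bar Y'\to\bar Y$ be a morphism of smooth projective varieties, let $Z'\subset\bar Y'$ be a normal crossing divisor containing $\mu^{-1}(Z)$, and put $Y'=\bar Y'\setminus Z'$. Then $\mu^*\mathbb V$ has unipotent local monodromies around $Z'$, and its extended Hodge line bundle is $\mu^*L_e$. If in local coordinates $Z'=\{z'_1\cdots z'_l=0\}$ and $\mu^*z_i$ is a unit times $\prod_j(z'_j)^{m_{ij}}$, then the monodromy logarithm around $z_j'=0$ is $\sum_im_{ij}N_i$. The extended Hodge line bundle of a direct sum of variations of the same weight is the tensor product of those of the summands.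
\end{lemma}

\begin{proof}
A loop around $z'_j=0$ is mapped to a loop that winds $m_{ij}$ times around $z_i=0$, so its monodromy is $\prod_iT_i^{m_{ij}}$. This is unipotent with logarithm $\sum_im_{ij}N_i$ because the $T_i$ commute. The form $\mu^*(dz_i/z_i)$ is $\sum_jm_{ij}\,dz'_j/z'_j$ plus a holomorphic form, so by \eqref{eq:frame} the connection on $\mu^*\mathcal V_e$ has logarithmic poles along $Z'$ with the nilpotent residues $-\sum_im_{ij}N_i/2\pi i$. Hence $\mu^*\mathcal V_e$ is the canonical extension. The subbundles $\mu^*\mathcal F^p_e$ extend the Hodge filtration, so they are the extended filtration by uniqueness; now take determinants. For a direct sum, uniqueness shows that $\mathcal F^p_e$ is the direct sum of the extended filtration steps of the summands, and the determinant of a direct sum is the tensor product of the determinants.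
\end{proof}

\section{A curve contracted inside a smooth fiber}\label{sec:node}

We look for a threefold, a smooth boundary surface $D$ and a curve $C_0\subset D$ with $D\cdot C_0=0$ and $L_e\cdot C_0=0$. The first equation holds if $D$ is a fiber of a map to a curve. The second holds if the variation is pulled back along a map that contracts $C_0$, and immersivity requires this map to be an immersion outside $D$.

\subsection{The local model}

Let $M$ be the set of pairs $(u,\ell)$, where $u=(u_{ij})$ is a complex $2\times2$ matrix and $\ell\in\mathbb P^1$ is a line in $\mathbb C^2$ containing both columns of $u$. If $\ell$ is spanned by $(a,b)$, the columns are $\lambda_1(a,b)$ and $\lambda_2(a,b)$, so $M$ is the total space of $\mathcal O(-1)\oplus\mathcal O(-1)$ over $\mathbb P^1$. The map $(u,\ell)\mapsto u$ has as image the cone $\{\det u=0\}\subset\mathbb C^4$, a threefold ordinary double point. For $u\ne0$ the line $\ell$ is the span of the columns, so the map is an isomorphism away from $u=0$; over $u=0$ lies the zero section $C_0=\{0\}\times\mathbb P^1$. A curve is contracted, but no surface.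

Consider the function
\[
t=u_{12}-u_{21}=a\lambda_2-b\lambda_1 .
\]
It is linear on each fiber of $M\to\mathbb P^1$ and nonzero there, because $(a,b)\neq0$. Hence $t:M\to\mathbb C$ is a submersion, and $D=\{t=0\}$, the locus of symmetric $u$, is a smooth surface that contains $C_0$. The line bundle $\mathcal O(D)$ is trivial, so $D\cdot C_0=0$. More precisely, $t$ is a surjection $\mathcal O(-1)^{\oplus2}\to\mathcal O$ of bundles on $\mathbb P^1$, its kernel has degree $-2$ and total space $D$, and the sequence of normal bundles $0\to N_{C_0/D}\to N_{C_0/M}\to N_{D/M}|_{C_0}\to0$ reads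
\[
0\longrightarrow\mathcal O(-2)\longrightarrow\mathcal O(-1)\oplus\mathcal O(-1)\longrightarrow\mathcal O\longrightarrow0 .
\]
All the negativity of $C_0$ is tangent to $D$, where the intersection number $D\cdot C_0$ does not see it.

Now imagine two immersive variations, one on a punctured disc with coordinate $t$ and monodromy logarithm $N\ne0$ at $t=0$, and one near the origin of the space $\mathbb C^4$ of matrices. Pull them back by $t$ and by $u$, and take the direct sum. Off $D$ the sum is immersive because $u$ is an immersion there. The only monodromy logarithm is $N\oplus0\ne0$. Both $t$ and $u$ are constant on $C_0$, so $L_e$ is trivial on $C_0$. This is the whole counterexample in local form; what remains is to make $M$ and the two variations global.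

\subsection{The threefold $W$}

Let $[u:v]=[u_{11}:u_{12}:u_{21}:u_{22}:v]$ be coordinates on $\mathbb P^4$, let $\ell=[a:b]\in\mathbb P^1$, and let $C=\mathbb P^1$ with coordinates $[s:s']$. Define $W\subset\mathbb P^4\times\mathbb P^1\times C$ by
\begin{equation}\label{eq:W}
b\,u_{11}=a\,u_{21},\qquad b\,u_{12}=a\,u_{22},\qquad (u_{12}-u_{21})\,s'=v\,s .
\end{equation}
The first two equations say that the columns of $u$ lie in $\ell$. On $\{v=1\}$ the third gives $[s:s']=[t:1]$, so $W\cap\{v\ne0\}$ is $M$ and the projection to $C$ extends $t$. Let $\pi:W\to C$ and $\operatorname{pr}:W\to\mathbb P^4$ be the projections, $\rho=(\pi,\operatorname{pr}):W\to C\times\mathbb P^4$, and $W_c=\pi^{-1}(c)$. Put $c_0=[0:1]\in C$, let $o\in\mathbb P^4$ be the point $u=0$, and let $C_0=\{o\}\times\mathbb P^1\times\{c_0\}$.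

\begin{lemma}\label{lem:W}
\begin{enumerate}
\item[(i)] $W$ is a smooth irreducible projective threefold, and $\pi$ is a smooth morphism with irreducible fibers.
\item[(ii)] $C_0\subset W_{c_0}$, and $\rho(C_0)$ is the point $(c_0,o)$.
\item[(iii)] On $W\setminus C_0$ the map $\rho$ is injective and has injective differential.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Fix $[a:b]$ and $[s:s']$. The first two equations in \eqref{eq:W} cut out a three-dimensional subspace of $\mathbb C^5$ with coordinates $(\lambda_1,\lambda_2,v)$, and on it the third equation is $-bs'\lambda_1+as'\lambda_2-sv=0$. Its coefficients do not all vanish: if $s=0$ then $s'\ne0$, and $(a,b)\ne0$. So the system \eqref{eq:W} has rank $3$ at every point of $\mathbb P^1\times C$, its solutions form a rank-$2$ subbundle of the trivial bundle of rank $5$, and $W$ is the projectivization of this subbundle. Thus $W$ is a $\mathbb P^1$-bundle over $\mathbb P^1\times C$, and each $W_c$ is a $\mathbb P^1$-bundle over $\mathbb P^1$.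

(ii) The equations \eqref{eq:W} hold when $u=0$ and $s=0$.

(iii) At a point of $W$ with $u=0$ we have $v\ne0$, hence $s=0$, and the point lies on $C_0$. So $u\ne0$ on $W\setminus C_0$, and $\ell$ is determined by $u$; this gives injectivity. Where the $j$-th column of $u$ is nonzero, $W$ lies in the graph of the morphism $([u:v],c)\mapsto[u_{1j}:u_{2j}]$, and the projection to $C\times\mathbb P^4$ maps this graph isomorphically onto an open set. Its restriction $\rho$ to the submanifold $W$ therefore has injective differential.
\end{proof}

\section{Two immersive variations of weight one}\label{sec:vhs}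

\subsection{The Hesse pencil}

On $C$ we need an immersive variation that degenerates at $c_0$ with $N\ne0$ and has unipotent monodromy at all its other singular points, since these also contribute boundary components. A family of elliptic curves with four semistable singular fibers is suited to this: as the proof shows, a count of degrees leaves no room for zeros of $\theta$.

Let $\zeta=e^{2\pi i/3}$, let $S\subset\mathbb P^2\times C$ be the surface
\[
s\,(X_0^3+X_1^3+X_2^3)=3s'\,X_0X_1X_2 ,
\]
and let $f:S\to C$ be the projection. Put $\Sigma=\{c_0,[1:1],[1:\zeta],[1:\zeta^2]\}$ and $C^\circ=C\setminus\Sigma$.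

\begin{lemma}\label{lem:hesse}
The map $f$ is smooth over $C^\circ$, and $\mathbb V_C=R^1f_*\mathbb Q|_{C^\circ}$, with the lattice $R^1f_*\mathbb Z|_{C^\circ}$, underlies an immersive polarized variation of weight $1$. Its local monodromy at each $c\in\Sigma$ is unipotent with logarithm $N_c\ne0$, and its extended Hodge line bundle $L_{C,e}$ is $\mathcal O_C(1)$.
\end{lemma}

\begin{proof}
\emph{Fibers.} A point $X$ is singular on the cubic $f^{-1}([s:s'])$ when $sX_i^2=s'X_jX_k$ for $\{i,j,k\}=\{0,1,2\}$. For $s=0$ the cubic is the triangle $X_0X_1X_2=0$. For $s=1$, if one $X_i$ vanishes then the equations force all to vanish; otherwise their product gives $s'^3=1$. In that case the cubic factors as $\prod_{k=0}^2(X_0+\zeta^kX_1+\zeta^{2k}s'X_2)$, and the three lines are not concurrent because the coefficient determinant is $s'$ times a Vandermonde determinant. So the singular fibers lie over $\Sigma$ and are triangles. A singular point of $S$ would be a singular point of a fiber at which, in addition, both cubics $\sum X_i^3$ and $X_0X_1X_2$ vanish. At such a common zero exactly one coordinate vanishes, say $X_0=0\neq X_1X_2$, and then $sX_1^2=s'X_0X_2$ and $sX_0^2=s'X_1X_2$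 give $s=s'=0$. So $S$ is smooth (it is $\mathbb P^2$ blown up in the nine base points of the pencil), and the singular fibers are of type $I_3$. By the Picard--Lefschetz formula, the local monodromy of an $I_3$ fiber is conjugate to $\begin{pmatrix}1&3\\0&1\end{pmatrix}$; it is unipotent of infinite order. The polarization is given by the cup product.

\emph{Degrees.} For a family of curves with smooth total space and reduced normal crossing fibers, $\mathcal F^1_e=f_*\omega_{S/C}$. The surface $S$ has bidegree $(3,1)$, so adjunction gives $\omega_S=f^*\mathcal O_C(-1)$ and $\omega_{S/C}=\omega_S\otimes f^*\mathcal O_C(2)=f^*\mathcal O_C(1)$. As $f_*\mathcal O_S=\mathcal O_C$, we get $\mathcal F_e^1=\mathcal O_C(1)$. By Section~\ref{sec:ext}, $\mathcal V_e/\mathcal F^1_e\cong\mathcal O_C(-1)$, so $\det\mathcal V_e$ is trivial and $L_{C,e}=\det\mathcal V_e\otimes\mathcal F^1_e=\mathcal O_C(1)$. Since $\Omega^1_C(\log\Sigma)$ has degree $-2+4=2$, the logarithmic differential is a map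
\[
\theta_e:\ \mathcal O_C(1)\longrightarrow\mathcal O_C(-1)\otimes\mathcal O_C(2)=\mathcal O_C(1),
\]
which is either zero or an isomorphism.

\emph{Nonvanishing.} If $\theta_e=0$, then $\nabla$ preserves $\mathcal F^1=V^{1,0}$ and, being real, also $V^{0,1}$. Then the Hodge metric is flat, and the monodromy group lies in the intersection of a compact unitary group with the discrete group $GL_2(\mathbb Z)$. This intersection is finite, but the local monodromies have infinite order. So $\theta_e$ is an isomorphism, and $\theta$ has no zero on $C^\circ$.
\end{proof}

\subsection{Complete subvarieties of Siegel modular varieties}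

The second variation should live on $\mathbb P^4$, without any boundary, but there is none. On a simply connected base $\mathcal V$ is a trivial bundle, each $\det\mathcal F^p$ is a subbundle of the trivial bundle $\bigwedge^{\operatorname{rk}\mathcal F^p}\mathcal V$ and has degree $\le0$ on curves, and this contradicts Proposition~\ref{prop:pos}(b). We shall replace $\mathbb P^4$ by a finite cover, which the following lemma provides.

\begin{lemma}\label{lem:siegel}
For every $d\ge1$ there is a connected smooth projective variety $A$ of dimension $d$ with an immersive polarized variation $\mathbb V_A$ of weight $1$ that has an underlying $\mathbb Z$-local system.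
\end{lemma}

\begin{proof}
Let $g=d+1$, let $\mathfrak H_g$ be the Siegel space of symmetric complex $g\times g$ matrices $\tau$ with positive definite imaginary part, and let $\Gamma_g(3)\subset\operatorname{Sp}_{2g}(\mathbb Z)$ be the kernel of reduction modulo $3$. This group is torsion free (Serre), so the moduli space $\mathcal A_g(3)=\Gamma_g(3)\backslash\mathfrak H_g$ of principally polarized abelian varieties with full level-$3$ structure is a smooth quasi-projective variety of dimension $g(g+1)/2$ with a universal abelian scheme. The first cohomology of its fibers is a polarized variation of weight $1$. On $\mathfrak H_g$, in a flat symplectic basis, $F^1_\tau\subset\mathbb C^{2g}$ is the row span of the period matrix $(\tau\ \ 1_g)$. For a tangent vector $\xi$, a symmetric matrix, $\theta(\xi)$ sends the rows of $(\tau\ \ 1_g)$ to the rows of $(\xi\ \ 0)$ modulo $F^1_\tau$. A vector of $F^1_\tau$ whose last $g$ entries vanish is zero, so $\theta(\xi)=0$ only for $\xi=0$. The variation is immersive.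

The Satake--Baily--Borel compactification $\mathcal A_g(3)^*\subset\mathbb P^M$ is a projective variety that contains $\mathcal A_g(3)$ as an open subset, with boundary of dimension $g(g-1)/2$. A general linear subspace of codimension $g(g-1)/2+1$ misses the boundary. It meets $\mathcal A_g(3)^*$ in a nonempty projective set of pure dimension $g(g+1)/2-g(g-1)/2-1=g-1=d$, which lies in $\mathcal A_g(3)$ and is smooth by Bertini's theorem. Let $A$ be a connected component, and restrict the variation. The map $\theta$ of the restriction is the restriction of $\theta$ to $TA$, so it is still injective.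
\end{proof}

\section{The counterexample}\label{sec:counter}

\subsection{Construction in dimension three}

Let $A$ be as in Lemma~\ref{lem:siegel} with $d=4$, and let $\eta:A\to\mathbb P^4$ be a finite surjective morphism (Noether normalization). A finite surjective morphism of smooth varieties is flat. We want to pull $W$ back along $\eta$. The map $\eta$ may ramify, so smoothness of the fiber product is not automatic; we obtain it by moving $\eta$ by a general automorphism. Recall Kleiman's transversality theorem \cite[III.10.8]{Har}: if a group variety $G$ acts transitively on a variety $X$ in characteristic zero and $X_1\to X$, $X_2\to X$ are morphisms from smooth varieties, then for $\gamma$ in a nonempty open subset of $G$ the fiber product of $X_1$ with the $\gamma$-translate of $X_2$ is smooth. We apply it to $PGL_5$ acting on $\mathbb P^4$, to $X_2=A$, and to the five choices $X_1=W$ and $X_1=W_c$, $c\in\Sigma$, which are smooth and irreducible by Lemma~\ref{lem:W}(i). Fix $\gamma$ in the intersection of the five open sets and put $\eta_\gamma=\gamma\circ\eta$. Then the fiber products over $\mathbb P^4$ formed with $\operatorname{pr}$ and $\eta_\gamma$,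
\[
\tilde Y=W\times_{\mathbb P^4}A,\qquad W_c\times_{\mathbb P^4}A\quad(c\in\Sigma),
\]
are smooth. They are finite and flat over $W$ and $W_c$, as base changes of $\eta_\gamma$, so they are projective of pure dimension $3$ and $2$. A finite flat morphism is open and closed and $W$ is connected, so every connected component of $\tilde Y$ surjects onto $W$. Let $\bar Y$ be one of them, a connected smooth projective threefold, with projections $\pi_C:\bar Y\to W\to C$ and $\pi_A:\bar Y\to A$. It maps to the corner of the Cartesian square
\[
\begin{array}{ccc}
\tilde Y&\longrightarrow&C\times A\\[2pt]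
\big\downarrow&&\big\downarrow{\scriptstyle\,\mathrm{id}\times\eta_\gamma}\\[4pt]
W&\stackrel{\rho}{\longrightarrow}&C\times\mathbb P^4 ,
\end{array}
\]
and $(\pi_C,\pi_A)$ is the restriction of the top arrow. Set
\[
Z=\pi_C^{-1}(\Sigma),\qquad Y=\bar Y\setminus Z=\pi_C^{-1}(C^\circ),\qquad\mathbb V=\pi_C^*\mathbb V_C\oplus\pi_A^*\mathbb V_A ,
\]
with the direct sum of the lattices, Hodge filtrations and polarizations.

\subsection{The hypotheses of the conjecture}

\emph{Boundary.} For $c\in\Sigma$ the scheme-theoretic fiber $\pi_C^{-1}(c)$ is the intersection of $\bar Y$ with the fiber $W_c\times_{\mathbb P^4}A$ of $\tilde Y\to C$, so it is open and closed in a smooth surface. Hence $Z$ is a smooth divisor, its irreducible components $Z_i$ are its connected components and are pairwise disjoint, and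
\begin{equation}\label{eq:fiber}
\pi_C^*c=\sum_{Z_i\subset\pi_C^{-1}(c)}Z_i .
\end{equation}

\emph{Monodromy.} By \eqref{eq:fiber}, a local coordinate of $C$ at $c$ pulls back to a local equation of $Z_i\subset\pi_C^{-1}(c)$, and $\pi_A^*\mathbb V_A$ is defined on all of $\bar Y$. Lemma~\ref{lem:pull} shows that the monodromy around $Z_i$ is unipotent with logarithm $N_i=N_c\oplus0\ne0$. The $Z_i$ are disjoint, so $Z_I\neq\emptyset$ occurs only for $|I|=1$, and a single nonzero endomorphism is linearly independent.

\emph{Immersivity.} Let $y=(w,\alpha)\in Y\subset W\times A$ and let $\xi=(\xi_W,\xi_A)\in T_yY$ satisfy $\theta(\xi)=0$. Since $\theta(\xi)=\theta_C(d\pi\,\xi_W)\oplus\theta_A(\xi_A)$ and both $\theta_C$ and $\theta_A$ are injective, $d\pi\,\xi_W=0$ and $\xi_A=0$. Differentiating the relation $\operatorname{pr}(w)=\eta_\gamma(\alpha)$ that holds on $\tilde Y$, we get $d\operatorname{pr}\,\xi_W=d\eta_\gamma\,\xi_A=0$, so $d\rho\,\xi_W=0$. Now $\pi(w)\in C^\circ$ and $c_0\in\Sigma$, so $w\notin C_0$, and Lemma~\ref{lem:W}(iii) gives $\xi_W=0$. The ramification of $\eta_\gamma$ does no harm, because it is the map to $C\times A$, not the map to $W$, that must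 be an immersion.

\subsection{The curve}

Since $\bar Y\to W$ is surjective, there is a point $(w_0,\alpha)\in\bar Y$ with $w_0\in C_0$, and $\eta_\gamma(\alpha)=\operatorname{pr}(w_0)=o$. Then $\Gamma=C_0\times\{\alpha\}\cong\mathbb P^1$ lies in $\tilde Y$; it is connected and meets $\bar Y$, so it lies in $\bar Y$. Both $\pi_C$ and $\pi_A$ are constant on $\Gamma$, with values $c_0$ and $\alpha$; in particular $\Gamma\subset Z$.

By Lemma~\ref{lem:pull},
\begin{equation}\label{eq:Le}
L_e=\pi_C^*L_{C,e}\otimes\pi_A^*L_A ,
\end{equation}
where $L_A$ is the Hodge line bundle of $\mathbb V_A$. This bundle is trivial on $\Gamma$, so $L_e\cdot\Gamma=0$. The connected curve $\Gamma$ lies in exactly one component $Z_0$ of $Z$ and is disjoint from the others, so $Z_i\cdot\Gamma=0$ for $Z_i\ne Z_0$. By \eqref{eq:fiber}, $Z_0\cdot\Gamma=\pi_C^*c_0\cdot\Gamma$, which is the degree of the pullback of $\mathcal O_C(c_0)$ under the constant map $\pi_C|_\Gamma$, hence zero. An ample class has positive degree on every curve. This proves Theorem~\ref{thm:counter} for $n=3$.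

\subsection{Higher dimensions}

For $n>3$ let $A'$ be as in Lemma~\ref{lem:siegel} with $d=n-3$. On $\bar Y'=\bar Y\times A'$ take the boundary $Z'=Z\times A'$, the variation $\operatorname{pr}_1^*\mathbb V\oplus\operatorname{pr}_2^*\mathbb V_{A'}$ and the curve $\Gamma'=\Gamma\times\{\alpha'\}$ for some $\alpha'\in A'$. The components of $Z'$ are the smooth and pairwise disjoint divisors $Z_i\times A'=\operatorname{pr}_1^*Z_i$. By Lemma~\ref{lem:pull} the monodromy logarithms are $N_i\oplus0\neq0$, and the extended Hodge line bundle is $L'_e=\operatorname{pr}_1^*L_e\otimes\operatorname{pr}_2^*L_{A'}$. The new differential sends $(\xi,\xi')\in TY\oplus TA'$ to $\theta(\xi)\oplus\theta_{A'}(\xi')$, so it is injective. Finally $\operatorname{pr}_1$ maps $\Gamma'$ isomorphically onto $\Gamma$ and $\operatorname{pr}_2$ is constant on $\Gamma'$, so $L'_e\cdot\Gamma'=L_e\cdot\Gamma=0$ and $(Z_i\times A')\cdot\Gamma'=Z_i\cdot\Gamma=0$. This completes the proof of Theorem~\ref{thm:counter}.\qed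

\begin{remark}[What the hypotheses miss]\label{rem:fail}
Let $n=3$. Near a point of $\Gamma$ choose coordinates with $z_1$ pulled back from $C$ and $Z=\{z_1=0\}$. The span of $\partial_2,\partial_3$ is the relative tangent bundle of $\pi_C$, a subbundle of $T_{\bar Y}(-\log Z)$ that restricts to $TZ$ along $Z$; this embeds $T\Gamma$ into $T_{\bar Y}(-\log Z)|_\Gamma$. The summand of $\theta_e$ that comes from $C$ vanishes on $\partial_2,\partial_3$, and the summand that comes from $A$ vanishes on $T\Gamma$ because $\pi_A$ is constant on $\Gamma$. So $\theta_e$ annihilates $T\Gamma$. Independence of the $N_i$ concerns only the directions $z_i\partial_i$, not the directions tangent to the strata $Z_I$.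
\end{remark}

\begin{remark}[$L_e$ is nearly ample]\label{rem:mild}
Let $n=3$. The bundle $L_A$ has positive Chern form by \eqref{eq:chern} below, so it is ample, and $L_{C,e}=\mathcal O_C(1)$. By \eqref{eq:Le}, $L_e$ is the pullback of an ample line bundle under $(\pi_C,\pi_A)$. An irreducible curve of degree zero is therefore of the form $G\times\{\alpha\}$ with $G\subset W$ contracted by $\rho$, that is, $G=C_0$ by Lemma~\ref{lem:W}(iii). So $L_e$ has positive degree on all irreducible curves except the finitely many curves $C_0\times\{\alpha\}\subset\bar Y$ with $\eta_\gamma(\alpha)=o$.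
\end{remark}

\section{Positivity of the extended Hodge line bundle}\label{sec:pos}

\begin{proposition}\label{prop:pos}
Assume that the local monodromies are unipotent, that the variation is immersive, and that $n=\dim Y\ge1$. Then:
\begin{enumerate}
\item[(a)] $L_e$ is nef, that is, $L_e\cdot G\ge0$ for every irreducible curve $G\subset\bar Y$;
\item[(b)] $L_e\cdot G>0$ for every irreducible curve $G\not\subset Z$;
\item[(c)] $L_e^n>0$.
\end{enumerate}
\end{proposition}

The curvature of the Hodge metric is known only on $Y$. To compute intersection numbers on $\bar Y$ we must show that it extends to a closed positive current in the class $c_1(L_e)$. This alone does not give (a): the current of integration along a $(-1)$-curve on a surface is positive, but its class is not nef. What excludes such behavior is that the current has no Lelong numbers. Both points follow from the logarithmic growth of Hodge norms: a lower bound for the norm of a generator of $L_e$ gives the extension, and an upper bound gives the vanishing of the Lelong numbers.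

\begin{proof}
\emph{Step 1: curvature on $Y$.} We identify a real $(1,1)$-form $i\sum a_{jk}\,dz_j\wedge d\bar z_k$ with the Hermitian form $\xi\mapsto\sum a_{jk}\xi_j\bar\xi_k$. Give $E^q\cong V^{q,w-q}$ the Hodge metric. By Griffiths' curvature formula, the Chern form of $\det E^q$ is $\frac1{2\pi}\bigl(|\theta_q(\xi)|^2-|\theta_{q+1}(\xi)|^2\bigr)$, with Hilbert--Schmidt norms. There is a holomorphic isometry $\det\mathcal F^p\cong\bigotimes_{q\ge p}\det E^q$, and the sum over $q\ge p$ telescopes to $\frac1{2\pi}|\theta_p(\xi)|^2$. For the induced metric on $L$, again denoted $h$,
\begin{equation}\label{eq:chern}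
c_1(L,h)(\xi)=\frac1{2\pi}\sum_p|\theta_p(\xi)|^2 .
\end{equation}
This form is semipositive, and it is positive definite on $Y$ because $\theta$ is injective.

\emph{Step 2: growth at the boundary.} Let $U$ be a small polydisc, of radius less than $1$, with $Z\cap U=\{z_1\cdots z_k=0\}$, and put $\ell(z)=\sum_{i\le k}\log\frac1{|z_i|}\ge0$. By the norm estimates of Schmid and Cattani--Kaplan--Schmid \cite[\S5]{CKS}, after shrinking $U$ the Hodge norms of a frame of $\mathcal V_e$, and hence of any holomorphic section of $\mathcal V_e$ near $\overline U$, are bounded by a constant times a power of $1+\ell$. The same holds for exterior powers and their duals, which are polarized variations with unipotent monodromy, with the induced Hodge metrics and the induced canonical extensions. Let $f_p=\operatorname{rk}\mathcal F^p$ and let $e_p$ be a generator of $\det\mathcal F^p_e$ on $U$. Since $\det\mathcal F^p_e$ is a subbundle of $\bigwedge^{f_p}\mathcal V_e$, the section $e_p$ is a nowhere vanishing section of $\bigwedge^{f_p}\mathcal V_e$. So $|e_p|$ is bounded above by a power of $1+\ell$, and, after shrinking $U$, there is a section $e_p^*$ of the dual bundle with $\langle e_p^*,e_p\rangle=1$.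 Then $|e_p|\ge1/|e_p^*|$ is bounded below by a negative power of $1+\ell$, up to constants. For the generator $e=\bigotimes_pe_p$ of $L_e$ and its weight $\varphi=-\log h(e,e)$ we obtain a constant $K$ with
\begin{equation}\label{eq:growth}
|\varphi|\le K\bigl(1+\log(1+\ell)\bigr)\quad\text{on }U\setminus Z .
\end{equation}
Moreover $\frac i{2\pi}\partial\bar\partial\varphi=c_1(L,h)\ge0$, so $\varphi$ is plurisubharmonic (psh) on $U\setminus Z$.

\emph{Step 3: extension across $Z$.} A psh function on $U\setminus Z$ that is locally bounded above near $Z$ extends uniquely to a psh function on $U$. The bound \eqref{eq:growth} is not yet of this kind, so we perturb. For $\varepsilon>0$ the psh function $\varphi_\varepsilon=\varphi-\varepsilon\ell$ is at most $K(1+\log(1+\ell))-\varepsilon\ell$, which is bounded above for $\ell\geq0$; so $\varphi_\varepsilon$ extends to $U$. A psh function near a closed polydisc $\{|z_j|\le r\text{ for all }j\}$ attains its maximum on the torus $\mathbb T_r=\{|z_j|=r\text{ for all }j\}$, as one sees from the maximum principle in one variable at a time, and $\mathbb T_r$ avoids $Z$. For $z\notin Z$ in the polydisc,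
\[
\varphi(z)-\varepsilon\ell(z)\le\max_{\mathbb T_r}\varphi_\varepsilon\le\max_{\mathbb T_r}\varphi<\infty .
\]
Letting $\varepsilon\to0$ we see that $\varphi$ is bounded above, so it extends to a psh function on $U$. If $e'=ge$ is another generator, then $\varphi'=\varphi-\log|g|^2$ off $Z$, hence everywhere by uniqueness. The extended functions are thus the local weights of a singular metric on $L_e$, and $T=\frac i{2\pi}\partial\bar\partial\varphi$ is a closed positive $(1,1)$-current in $c_1(L_e)$ that equals $c_1(L,h)$ on $Y$.

\emph{Step 4: Lelong numbers, and (a).} The Lelong number of $\varphi$ at $y$ is the nonnegative number $\lim_{r\to0}\,(\sup_{|z-y|\le r}\varphi)/\log r$. It vanishes at points of $Y$, where $\varphi$ is smooth. For $y\in Z$ center $U$ at $y$ and evaluate \eqref{eq:growth} at the point $(r,\dots,r)$, which has distance $\sqrt n\,r$ from $y$: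
\[
\sup_{|z|\le\sqrt n\,r}\varphi\ \ge\ -K\bigl(1+\log(1+k\log\tfrac1r)\bigr).
\]
The right side is $o(\log\frac1r)$, so the Lelong number is zero. A class that contains a closed positive current with vanishing Lelong numbers is nef \cite{Dem}. This proves (a).

\emph{Step 5: (b).} Let $\iota:\tilde G\to\bar Y$ be the normalization of $G$. As $G$ meets $Y$, the functions $\varphi\circ\iota$ are subharmonic and not identically $-\infty$. They are the weights of a singular metric on $\iota^*L_e$, which differs from a smooth metric by a global integrable function $\psi$, and $\int_{\tilde G}i\partial\bar\partial\psi=0$. So $L_e\cdot G$ is the total mass of the positive measure $\frac i{2\pi}\partial\bar\partial(\varphi\circ\iota)$. This mass is at least $\int_{G_{\mathrm{reg}}\cap Y}c_1(L,h)$, which is positive by Step 1.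

\emph{Step 6: (c).} The volume of $L_e$ is $\operatorname{vol}(L_e)=\limsup_m n!\,h^0(\bar Y,mL_e)/m^n$. By \cite{Bou}, $\operatorname{vol}(L_e)\ge\int_{\bar Y}T_{ac}^n$, where $T_{ac}$ is the absolutely continuous part of $T$ with respect to Lebesgue measure. As $Z$ has measure zero, $T_{ac}=c_1(L,h)$ almost everywhere, and this form is positive definite; so the volume is positive. For a nef line bundle the volume equals the top self-intersection number.
\end{proof}

Immersivity enters only in (b) and (c); the proof of (a) uses semipositivity of \eqref{eq:chern} and unipotency.

\section{Curves and surfaces}\label{sec:surf}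

We prove Theorem~\ref{thm:surf}. In this section and the next we write $L$ for $L_e$. On a point every line bundle is ample. If $\dim Y=1$, then $\deg L>0$ by Proposition~\ref{prop:pos}(c); take all $k_i=1$ and $m_0$ with $m_0\deg L$ larger than the number of points of $Z$. On surfaces the $k_i$ have to be chosen with care, as the following example shows.

\begin{example}\label{ex:blowup}
On $C^\circ\times C^\circ\subset C\times C$ take the sum of the pullbacks of the variation of Lemma~\ref{lem:hesse}. It is immersive, $L=\mathcal O(1,1)$ is ample, and at a point where two boundary components $Z_1,Z_2$ meet, $N_1=N_c\oplus0$ and $N_2=0\oplus N_{c'}$ are independent. Blow up a point, with exceptional curve $E$. By Lemma~\ref{lem:pull} the new $L$ is the pullback of the old one, so $L\cdot E=0$.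
\begin{enumerate}
\item[(i)] If the point is $Z_1\cap Z_2$, then $E$ is a boundary component with $N_E=N_1+N_2$, and the hypotheses of the conjecture still hold. From $E^2=-1$ and $Z_1\cdot E=Z_2\cdot E=1$ for the strict transforms we get $(mL-\sum k_iZ_i)\cdot E=k_E-k_1-k_2$. So \eqref{eq:A} requires $k_E>k_1+k_2$.
\item[(ii)] If the point lies on $Z_1$ only, then $N_E=N_1$, so independence fails at $E\cap Z_1$. Theorem~\ref{thm:surf} still applies.
\item[(iii)] If the point lies off the boundary, then $E\subset Y$, the map $\theta$ vanishes on $TE$, and $L$ and all $Z_i$ have degree zero on $E$. So \eqref{eq:A} fails: injectivity of $\theta$ is needed at every point of $Y$.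
\end{enumerate}
\end{example}

Let $\dim Y=2$. By Proposition~\ref{prop:pos}(b), every irreducible curve with $L\cdot G=0$ is a component of $Z$; let $Z_j$, $j\in J$, be the components with $L\cdot Z_j=0$. We need a divisor $D=\sum k_iZ_i$ with positive coefficients that is negative on each of them. For a real combination $D$ of the $Z_j$, $j\in J$, write $D=D^+-D^-$ with $D^\pm$ effective and without common components, so that $D^+\cdot D^-\ge0$.

\emph{Step 1: the matrix $(Z_j\cdot Z_k)_{j,k\in J}$ is negative definite.} Since $L^2>0$, the Hodge index theorem says that the intersection form is negative definite on the orthogonal complement $L^\perp$ of $L$ in the space $N^1(\bar Y)_{\mathbb R}$ of numerical classes. So $D^2\le0$ for every $D=\sum_Ja_jZ_j$, with equality only if $D\equiv0$; it remains to see that $D\equiv0$ forces all $a_j=0$. If $D^+\equiv D^-$, then $(D^+)^2=D^+\cdot D^-\ge0$, and $D^+\in L^\perp$ gives $D^+\equiv0$, hence also $D^-\equiv0$. An effective divisor that has degree zero against an ample class is zero, so $D^+=D^-=0$.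

\emph{Step 2: choice of $D$.} By Step 1 there is a unique $D_J=\sum_Ja_jZ_j$, with $a_j\in\mathbb Q$, such that $D_J\cdot Z_k=-1$ for all $k\in J$. Then $D_J\cdot D_J^-\le0$, so
\[
0\ge D_J\cdot D_J^-=D_J^+\cdot D_J^--(D_J^-)^2\ge-(D_J^-)^2\ge0 .
\]
Thus $(D_J^-)^2=0$ and $D_J^-=0$, that is, all $a_j\ge0$. If $a_k=0$, then $D_J\cdot Z_k=\sum_{j\ne k}a_jZ_j\cdot Z_k\ge0$, which is absurd; so all $a_j>0$. For small rational $\varepsilon>0$ the divisor $D_J+\varepsilon\sum_{i\notin J}Z_i$ is still negative on each $Z_k$, $k\in J$. Let $D=\sum k_iZ_i$ be a positive multiple of it with integer coefficients. All $k_i$ are positive integers, and $D\cdot Z_k<0$ for $k\in J$.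

\emph{Step 3: ampleness.} By the Nakai--Moishezon criterion, a divisor on a smooth projective surface is ample if and only if it has positive self-intersection and positive degree on every irreducible curve. We check these conditions for $mL-D$.
\begin{itemize}
\item $(mL-D)^2=m^2L^2-2mL\cdot D+D^2>0$ for large $m$.
\item For $k\in J$ we have $(mL-D)\cdot Z_k=-D\cdot Z_k>0$ for all $m$.
\item For any other irreducible curve $G$ we have $L\cdot G>0$ by Proposition~\ref{prop:pos}(a),(b), so $(mL-D)\cdot G>0$ for $m$ beyond a bound that depends on $G$.
\end{itemize}
The last bound must be made uniform in $G$. Since $L$ is nef and $L^2>0$, it is big, and Kodaira's lemma gives $L\equiv H+E$ with $H$ an ample and $E$ an effective $\mathbb Q$-divisor. Choose $m_1>0$ with $m_1H-D$ ample. If $G\not\subset\operatorname{Supp}E$, then $E\cdot G\ge0$, so $D\cdot G\le m_1H\cdot G\le m_1L\cdot G$ and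
\[
(mL-D)\cdot G\ge(m-m_1)\,L\cdot G>0\qquad\text{for }m>m_1 .
\]
The remaining curves are among the finitely many components of $E$. Taking $m_0$ larger than $m_1$ and the finitely many other bounds, $mL-D$ is ample for all $m\ge m_0$. This proves Theorem~\ref{thm:surf}.\qed

Step 1 is where dimension two is used. It also shows why the construction of Section~\ref{sec:counter} has no analogue on a surface: there a curve $\Gamma\subset Z$ with $L\cdot\Gamma=0$ is a component $Z_j$ of $Z$, and $Z_j\cdot\Gamma=\Gamma^2<0$.

\section{The numerical criterion}\label{sec:crit}

We prove Theorem~\ref{thm:crit}. If $\dim Y=0$, both conditions hold trivially, so let $\dim Y\ge1$. We use Kleiman's criterion: a divisor on $\bar Y$ is ample if and only if it is positive on $\overline{NE}(\bar Y)\setminus\{0\}$. We also use its consequence that, for a fixed ample $H$, the set $\{x\in\overline{NE}(\bar Y):H\cdot x\le1\}$ is compact. By Proposition~\ref{prop:pos}(a), $L\ge0$ on $\overline{NE}(\bar Y)$; this is the only input from Hodge theory. Let $Z_1,\dots,Z_r$ be the components of $Z$, and put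
\[
\sigma=\{x\in\overline{NE}(\bar Y):L\cdot x=0\},\qquad b(x)=(Z_1\cdot x,\dots,Z_r\cdot x)\in\mathbb R^r .
\]
The set $\sigma$ is a closed convex cone. The theorem says that \eqref{eq:A} holds if and only if no nonzero $x\in\sigma$ has $b(x)\in\mathbb R^r_{\ge0}$.

\emph{Necessity.} Let $mL-\sum k_iZ_i$ be ample with all $k_i>0$, and let $0\ne x\in\sigma$ have $Z_i\cdot x\ge0$ for all $i$. Then $0<(mL-\sum k_iZ_i)\cdot x=-\sum k_iZ_i\cdot x\le0$, a contradiction.

\emph{Sufficiency: choice of the $k_i$.} Assume that no such $x$ exists. We want $k\in\mathbb R^r$ that is positive on the standard basis vectors $\mathbf e_i$ and on the vectors $-b(x)$ for $0\ne x\in\sigma$. Both requirements concern the linear map $\beta(\lambda,x)=\lambda-b(x)$ on the compact convex set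
\[
\mathcal B=\Bigl\{(\lambda,x)\in\mathbb R^r_{\ge0}\times\sigma:\ \sum\lambda_i+H\cdot x=1\Bigr\}.
\]
The map $\beta$ has no zero on $\mathcal B$: if $b(x)=\lambda\in\mathbb R^r_{\ge0}$, then $x=0$ by assumption, so $\lambda=0$, contrary to the normalization. If $r=0$, this means that $\mathcal B$ is empty, so $\sigma=\{0\}$, and there is nothing to choose. If $r\ge1$, then $\beta(\mathcal B)$ is a nonempty compact convex set that does not contain $0$. Its point $k^0$ closest to $0$ satisfies $k^0\cdot y\ge|k^0|^2>0$ for all $y\in\beta(\mathcal B)$. By compactness, every $k$ close to $k^0$ is still positive on $\beta(\mathcal B)$; choose $k$ rational and scale it to be integral. From $(\mathbf e_i,0)\in\mathcal B$ we get $k_i>0$. From $(0,x)\in\mathcal B$ for $x\in\sigma$ with $H\cdot x=1$ we get $-k\cdot b(x)>0$. In both cases $F=-\sum k_iZ_i$ satisfies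
\begin{equation}\label{eq:F}
F\cdot x>0\qquad\text{for all }x\in\sigma\setminus\{0\}.
\end{equation}

\emph{Sufficiency: ampleness for large $m$.} Suppose that $mL+F$ is not ample for infinitely many $m>0$. Let $\mathcal S=\{x\in\overline{NE}(\bar Y):H\cdot x=1\}$, a compact set, and let $K'$ be a bound for $|F\cdot x|$ on $\mathcal S$. By Kleiman's criterion, for these $m$ there are $x_m\in\mathcal S$ with $(mL+F)\cdot x_m\le0$. As $L$ is nef,
\[
0\le L\cdot x_m\le-\frac{F\cdot x_m}m\le\frac{K'}m,\qquad F\cdot x_m\le-mL\cdot x_m\le0 .
\]
The limit $x\in\mathcal S$ of a convergent subsequence satisfies $L\cdot x=0$ and $F\cdot x\le0$, and $x\ne0$ because $H\cdot x=1$. This contradicts \eqref{eq:F}. Hence $mL-\sum k_iZ_i$ is ample for all $m$ beyond some $m_0$, and Theorem~\ref{thm:crit} is proved.\qed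

\begin{thebibliography}{9}

\bibitem{Bou}
Boucksom, \emph{On the volume of a line bundle}, Internat. J. Math. 13 (2002).

\bibitem{CKS}
Cattani, Kaplan and Schmid, \emph{Degeneration of Hodge structures}, Ann. of Math. 123 (1986).

\bibitem{Dem}
Demailly, \emph{Regularization of closed positive currents and intersection theory}, J. Algebraic Geom. 1 (1992).

\bibitem{Har}
Hartshorne, \emph{Algebraic Geometry}.

\bibitem{Pos}
\emph{Positivity in Hodge theory with applications to algebraic geometry},
\texttt{https://math.miami.edu/\textasciitilde pg/documents/PositivityinHodgeTheory.pdf}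

\end{thebibliography}
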